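\title{Critical graphs in which every edge lies in many large cliques}

\begin{abstract}
We study the conjecture that, for $k\ge 4$, every $k$-critical graph with more than $k$ vertices has an edge contained in at most one complete subgraph on $k-1$ vertices. We show that the conjecture is false for all large $k$: for every $\lambda\ge 2$ and every sufficiently large $k$ there is a $k$-critical graph of order greater than $k$ in which every edge lies in at least $\lambda$ complete $(k-1)$-subgraphs, and for $\lambda\le 3$ it suffices that $k\ge 10^{144}$. The graphs are long chains of copies of a small critical graph, each copy joined to a large clique that contains vertices of distant copies. We also show, by linear algebra and a local count, that the conjecture is true for $k=4,5,6,7$.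
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and undirected, without loops or multiple edges. An \emph{$r$-coloring} of a graph assigns to each vertex one of $r$ colors so that adjacent vertices receive different colors (not all colors need to be used), and the chromatic number $\chi(G)$ is the least $r$ for which $G$ has an $r$-coloring. A connected graph $G$ is \emph{$k$-critical} if $\chi(G)=k$ and $\chi(G-e)<k$ for every edge $e$ of $G$. An \emph{$r$-clique} is a set of $r$ pairwise adjacent vertices; we identify a complete subgraph on $r$ vertices with its vertex set, and we say that an edge \emph{lies in} a clique if both of its ends do.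

The complete graph $K_k$ is $k$-critical for the plainest reason, and no other $k$-critical graph contains a $k$-clique. The $(k-1)$-cliques are therefore the largest cliques that such a graph can have, and one may ask how thickly they can cover its edges. The following conjecture appears in \cite{cks}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $k\ge4$. Every $k$-critical graph of order greater than $k$ has an edge that lies in at most one $(k-1)$-clique.}
\end{quote}

Both restrictions are natural. In $K_k$ every edge lies in $k-2\ge2$ cliques of size $k-1$, so $K_k$ has to be excluded; and for $k=3$ there is nothing to ask, since an edge lies in exactly one $2$-clique. The simplest $k$-critical graphs that contain $(k-1)$-cliques agree with the conjecture. Take an odd cycle $C$ of length at least $5$ and join each of its vertices to all vertices of a complete graph $K_{k-3}$; for $k=4$ this is an odd wheel. The graph is $k$-critical (Lemma~\ref{lem:cone}), and its $(k-1)$-cliques consist of $K_{k-3}$ and one edge of $C$. An edge between $C$ and $K_{k-3}$ lies in two of them and an edge inside $K_{k-3}$ lies in all of them, but an edge of $C$ lies in only one. There is also a numerical reason to believe the conjecture: a $k$-critical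 graph with $n>k$ vertices has at most $n-1$ cliques of size $k-1$ (Lemma~\ref{lem:count}) and at least $(k-1)n/2$ edges. For $k=4$ the triangles cover at most $3(n-1)$ edges counted with multiplicity, which is less than twice the number of edges, and the conjecture follows. For larger $k$ a clique covers $\binom{k-1}{2}$ edges, and the count leaves room that grows with $k$. Our main result is that this room can be used.

\begin{theorem}\label{thm:large}
For every $\lambda\ge 2$ there is a number $k_0(\lambda)$ such that for every $k\ge k_0(\lambda)$ there is a $k$-critical graph of order greater than $k$ in which every edge lies in at least $\lambda$ cliques of size $k-1$. One may take $k_0(2)=k_0(3)=10^{144}$.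
\end{theorem}

Thus the conjecture fails for all $k\ge10^{144}$, and no constant in place of ``one'' repairs it: with ``at most $c$'' it fails for all $k\ge k_0(c+1)$.

\begin{theorem}\label{thm:small}
The conjecture is true for $k=4,5,6,7$.
\end{theorem}

A failure for $k$ implies a failure for $k+1$, so the two theorems enclose a single threshold.

\begin{corollary}\label{cor:threshold}
There is an integer $k^*$ with $8\le k^*\le10^{144}$ such that the conjecture holds for $4\le k<k^*$ and fails for all $k\ge k^*$.
\end{corollary}

We do not determine $k^*$. Section~\ref{sec:basic} collects the facts on critical graphs that we use. Section~\ref{sec:small} proves Theorem~\ref{thm:small}. Section~\ref{sec:idea} shows the idea of the counterexamples on a graph with eleven vertices, and Sections~\ref{sec:seeds}--\ref{sec:cliques}, which do not depend on Section~\ref{sec:small}, prove Theorem~\ref{thm:large}.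

\section{Critical graphs and cones}\label{sec:basic}

If colors are assigned to the vertices of a graph, an edge is \emph{monochromatic} when its ends have the same color. The \emph{join} of two disjoint graphs is obtained by adding all edges between them; the chromatic number of a join is the sum of the chromatic numbers, because no color can appear on both sides.

\begin{lemma}\label{lem:basic}
Let $G$ be $k$-critical, $k\ge3$.
\begin{enumerate}
\item[(a)] Every proper subgraph of $G$ is $(k-1)$-colorable.
\item[(b)] $G$ has order greater than $k$ if and only if $G$ is not complete, and then $G$ has no $k$-clique.
\item[(c)] Every vertex of $G$ has degree at least $k-1$.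
\item[(d)] For every edge $e$, every $(k-1)$-coloring of $G-e$ gives the ends of $e$ the same color and uses all $k-1$ colors.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A proper subgraph misses an edge, or misses a vertex and with it an edge, as $G$ has no isolated vertex; so it is contained in some $G-e$.

(b) We have $|V(G)|\ge\chi(G)=k$. If $|V(G)|=k$, then $G$ is complete, since two nonadjacent vertices could share a color; and a complete graph of chromatic number $k$ has order $k$. If $|V(G)|>k$, a $k$-clique would span a proper subgraph that is not $(k-1)$-colorable, contrary to (a).

(c) If $v$ had at most $k-2$ neighbors, a $(k-1)$-coloring of $G-v$ would extend to $v$.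

(d) If the ends of $e$ had different colors, we would have a $(k-1)$-coloring of $G$. If some color were unused, we could give it to one end of $e$ and again obtain a $(k-1)$-coloring of $G$.
\end{proof}

The \emph{cone} over $G$ is the join of $G$ with a single new vertex.

\begin{lemma}\label{lem:cone}
Let $G$ be $k$-critical, $k\ge3$, and let $G'$ be the cone over $G$. Then $G'$ is $(k+1)$-critical. If every edge of $G$ lies in at least $\lambda$ cliques of size $k-1$, then every edge of $G'$ lies in at least $\lambda$ cliques of size $k$.
\end{lemma}

\begin{proof}
Let $v$ be the new vertex. The graph $G'$ is connected and $\chi(G')=k+1$. For an edge $e$ of $G$, the graph $G'-e$ is the cone over $G-e$ and has chromatic number at most $k$. For an edge $vx$, color $G-x$ with $k-1$ colors and give $v$ and $x$ one further color; this is a $k$-coloring of $G'-vx$. For the second claim, let $e$ be an edge of $G$ with an end $x$. Adding $v$ to the $(k-1)$-cliques of $G$ through $e$ gives at least $\lambda$ cliques of size $k$ through $e$, and each of them contains $vx$. Every vertex $x$ of $G$ is an end of some edge, so all edges of $G'$ are covered.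
\end{proof}

An odd cycle is $3$-critical, since deleting an edge leaves a path; so Lemma~\ref{lem:cone}, applied $k-3$ times, shows that the join of an odd cycle with $K_{k-3}$ is $k$-critical.

Call a graph a \emph{$k$-counterexample} if it is $k$-critical, has order greater than $k$, and each of its edges lies in at least two $(k-1)$-cliques.

\begin{proof}[Proof of Corollary~\ref{cor:threshold} from Theorems~\ref{thm:large} and~\ref{thm:small}]
Let $k^*$ be the least $k\ge4$ for which a $k$-counter\-example exists. The two theorems give $8\le k^*\le10^{144}$, and by Lemma~\ref{lem:cone} the cone over a $k$-counterexample is a $(k+1)$-counterexample.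
\end{proof}

\section{The conjecture for $k\le7$}\label{sec:small}

The proof of Theorem~\ref{thm:small} compares a global upper bound on the number of $(k-1)$-cliques with a local lower bound on the number of them through each vertex. Throughout this section $G$ is a $k$-critical graph with vertex set $V$ and $n$ vertices, $\mathcal T$ is the set of its $(k-1)$-cliques, $t=|\mathcal T|$, and $c_v$ and $c_e$ are the numbers of members of $\mathcal T$ that contain the vertex $v$ and the edge $e$. For a set $X\subseteq V$ we write $\mathbf 1_X\in\mathbb R^V$ for its indicator vector.

\subsection{There are fewer cliques than vertices}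

Criticality provides one coloring for each edge, and each of these colorings detects the cliques through that edge.

\begin{lemma}\label{lem:meet}
Let $k\ge3$, let $e$ be an edge of $G$, and let $V_1,\dots,V_{k-1}$ be the color classes of a $(k-1)$-coloring of $G-e$, where $V_1$ contains the ends of $e$. All classes are nonempty. A clique $T\in\mathcal T$ that does not contain $e$ meets every class exactly once. A clique $T\in\mathcal T$ that contains $e$ meets $V_1$ in the two ends of $e$, misses exactly one class $V_{i(T)}$ with $i(T)\ne1$, and meets the remaining classes once.
\end{lemma}

\begin{proof}
The classes are nonempty, and one of them contains both ends of $e$, by Lemma~\ref{lem:basic}(d). If $T$ does not contain $e$, its $k-1$ vertices have distinct colors. If $T$ contains $e$, the ends of $e$ are the only two vertices of $T$ with equal colors, so the other $k-3$ vertices lie in distinct classes among the $k-2$ classes $V_2,\dots,V_{k-1}$.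
\end{proof}

For an odd cycle ($k=3$) the members of $\mathcal T$ are the edges, and their indicator vectors are linearly independent: in a linear relation the coefficients of consecutive edges are opposite, which around an odd cycle forces all of them to vanish. The same independence holds in general.

\begin{lemma}\label{lem:indep}
Let $k\ge3$. The vectors $\mathbf 1_T$, $T\in\mathcal T$, are linearly independent.
\end{lemma}

\begin{proof}
We first show that relations can be localized at a vertex: if $\sum_T b_T\mathbf 1_T=0$ and $v\in V$, then $\sum_{T\ni v}b_T\mathbf 1_T=0$. The $w$-coordinate of the last vector is $\sum_{T\ni v,w}b_T$. For $w=v$ this is the $v$-coordinate of the given relation, hence $0$. For $w\ne v$ not adjacent to $v$ the sum is empty. Let $e=vw$ be an edge, and let $V_1$ be as in Lemma~\ref{lem:meet}. Adding all coordinates of the given relation yields $(k-1)\sum_Tb_T=0$, and adding the coordinates in $V_1$ yields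
\[
0=\sum_Tb_T\,|T\cap V_1|=\sum_Tb_T+\sum_{T\ni v,w}b_T .
\]
Hence $\sum_{T\ni v,w}b_T=0$, and the localized relation holds.

Now let $\sum_Ta_T\mathbf 1_T=0$ and $T_0\in\mathcal T$. Localizing successively at the vertices of $T_0$ gives $\sum_{T\supseteq T_0}a_T\mathbf 1_T=0$. The only member of $\mathcal T$ that contains $T_0$ is $T_0$, so $a_{T_0}=0$.
\end{proof}

It follows that $t\le n$, with equality for $K_k$ and for odd cycles. We need strict inequality. The proof uses Brooks' theorem: \emph{a connected graph of maximum degree $\Delta\ge3$ other than $K_{\Delta+1}$ is $\Delta$-colorable.}

\begin{lemma}\label{lem:count}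
If $k\ge4$ and $n>k$, then $t\le n-1$.
\end{lemma}

\begin{proof}
Suppose $t\ge n$. Then $t=n$ by Lemma~\ref{lem:indep}, and the vectors $\mathbf 1_T$ span $\mathbb R^V$. Fix an edge $e$ and classes $V_1,\dots,V_{k-1}$ as in Lemma~\ref{lem:meet}. Let $\epsilon_1,\dots,\epsilon_{k-1}$ be the unit vectors of $\mathbb R^{k-1}$ and $\mathbf 1$ their sum, and let
\[
\Phi\colon\mathbb R^V\to\mathbb R^{k-1}/\mathbb R\mathbf 1,\qquad \Phi(x)=\Bigl(\sum_{v\in V_i}x_v\Bigr)_{i=1}^{k-1}+\mathbb R\mathbf 1 .
\]
The map $\Phi$ is onto because the classes are nonempty, so the vectors $\Phi(\mathbf 1_T)$ span a space of dimension $k-2$. By Lemma~\ref{lem:meet}, $\Phi(\mathbf 1_T)=0$ if $T$ does not contain $e$ (otherwise $\Phi(\mathbf 1_T)$ is the class of $\epsilon_1-\epsilon_{i(T)}$). Hence at least $k-2$ members of $\mathcal T$ contain $e$, that is, $c_e\ge k-2$. This holds for every edge, so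
\[
(k-2)\,|E(G)|\le\sum_ec_e=n\binom{k-1}2 ,
\]
which says $2|E(G)|\le(k-1)n$. By Lemma~\ref{lem:basic}(c), $G$ is $(k-1)$-regular. Since $k-1\ge3$ and $G$ is not $(k-1)$-colorable, Brooks' theorem gives $G=K_k$, contrary to $n>k$.
\end{proof}

Counting pairs (vertex, clique) turns the lemma into a criterion: for $k\ge4$ and $n>k$,
\begin{equation}\label{eq:criterion}
n\cdot\min_vc_v\le\sum_vc_v=(k-1)\,t<(k-1)\,n,\qquad\text{so}\qquad \min_v c_v<k-1 .
\end{equation}
In a $k$-counterexample, $(k-2)c_v=\sum_{u\in N(v)}c_{uv}\ge2(k-1)$, where $N(v)$ is the set of neighbors of $v$; so $c_v\ge3$, and \eqref{eq:criterion} gives $k\ge5$. To reach $k\ge8$ we must improve $3$ to $6$.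

\subsection{Six cliques through every vertex}

The cliques through $v$ correspond to the $(k-2)$-cliques of the neighborhood of $v$. If the neighborhood is $(k-2)$-colorable, then each of these cliques meets each color class once, and this gives them a rigid structure. The colorability can fail only for cones, which a minimal choice of $k$ excludes.

\begin{lemma}\label{lem:nbhd}
Let $k\ge4$, let $G$ be a $k$-counterexample, and if $k\ge5$ assume that no $(k-1)$-counterexample exists. Then $G[N(v)]$ is $(k-2)$-colorable for every vertex $v$.
\end{lemma}

\begin{proof}
Suppose $\chi(G[N(v)])\ge k-1$. Then the subgraph induced by $\{v\}\cup N(v)$ has chromatic number at least $k$, so it is all of $G$ by Lemma~\ref{lem:basic}(a), and $G$ is the cone over $F=G-v$. Therefore $\chi(F)=k-1$, and $\chi(F-f)=\chi(G-f)-1\le k-2$ for every edge $f$ of $F$. All degrees in $F$ are at least $k-2\ge2$. The graph $F$ is connected: some component has chromatic number $k-1$, and any other component would contain an edge whose deletion does not lower $\chi(F)$. So $F$ is $(k-1)$-critical of order $n-1>k-1$. It has no $(k-1)$-clique, so every member of $\mathcal T$ contains $v$, and every edge of $F$ lies in at least two $(k-2)$-cliques of $F$. For $k\ge5$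 this makes $F$ a $(k-1)$-counterexample, contrary to assumption. For $k=4$ it is impossible, because an edge lies in only one $2$-clique.
\end{proof}

The structure that a coloring of the neighborhood imposes is captured by a statement about partitions of a finite set.

\begin{lemma}\label{lem:partitions}
Let $\mathcal C$ be a finite set with $|\mathcal C|\ge2$, and let $\mathcal P_1,\dots,\mathcal P_p$ be partitions of $\mathcal C$ all of whose parts have at least two elements. Assume:
\begin{enumerate}
\item[(F1)] the indicator functions of the parts of $\mathcal P_1,\dots,\mathcal P_p$ span $\mathbb R^{\mathcal C}$;
\item[(F2)] if parts $A_1\in\mathcal P_1,\dots,A_p\in\mathcal P_p$ pairwise intersect, then $A_1\cap\dots\cap A_p\ne\emptyset$.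
\end{enumerate}
Then $|\mathcal C|\ge6$.
\end{lemma}

\begin{proof}
Suppose $c=|\mathcal C|\le5$ and identify $\mathcal C$ with $\{1,\dots,c\}$. Call a partition \emph{trivial} if its only part is $\mathcal C$. A nontrivial $\mathcal P_i$ has exactly two parts, since three parts need six elements. Let $d$ be the number of distinct nontrivial partitions among the $\mathcal P_i$. The two indicator functions of such a partition add up to the constant function $\mathbf 1$, so the span in (F1) is generated by $\mathbf 1$ and one indicator function for each of the $d$ partitions; hence $c\le1+d$. We apply (F2) by choosing one part from each of the $d$ distinct nontrivial partitions, the same part from equal partitions, and $\mathcal C$ from trivial ones.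

If $c\le3$, then $d=0$ and $c\le1$, a contradiction.

If $c=4$, then $d\ge3$, so all three partitions $12|34$, $13|24$, $14|23$ occur. The parts $\{1,2\},\{1,3\},\{2,3\}$ pairwise intersect and have no common element, contrary to (F2).

Let $c=5$. The nontrivial partitions have the form $A\,|\,\overline A$ with $|A|=2$, and $d\ge4$. Regard the $d$ sets $A$ as the edges of a graph $F$ on $\mathcal C$. Any two $3$-subsets of a $5$-set intersect, so (F2) applied to all the sets $\overline A$ gives a point that lies in no $A$. Thus $F$ has at least four edges on four points. Suppose $F$ contains a triangle. Choose the three edges $A$ of the triangle, and $\overline{A'}$ for every other edge $A'$. The chosen sets pairwise intersect, because $A\cap\overline{A'}=\emptyset$ only if $A=A'$, while the three edges of the triangle have no common element; this contradicts (F2). So $F$ has no triangle. Among four points, a graph with at least four edges misses at most two pairs, and it contains a triangle unless it misses two disjoint pairs; so $F$ is a $4$-cycle, say with edges $12,23,34,41$. Then $\mathbf 1_{12}+\mathbf 1_{34}=\mathbf 1_{23}+\mathbf 1_{41}$, and the span of $\mathbf 1$ and these four functions has dimension at most $4<5$, contrary to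 (F1).
\end{proof}

\begin{remark}\label{rem:six}
The bound $6$ in Lemma~\ref{lem:partitions} cannot be raised. Let $\mathcal C$ be the set of cells of a $2\times3$ array. Let $\mathcal P_1$ consist of the two rows; let $\mathcal P_2$ consist of the last column and the two rows with their last cells removed; and let $\mathcal P_3$ consist of the first column and the two rows with their first cells removed. Differences of indicator functions give the first and last cell of each row and then the middle cell, so (F1) holds. All parts are products of two intervals, and pairwise intersecting intervals have a common point, so (F2) holds.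
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
If no $k$-counterexample exists for any $k\ge4$, there is nothing to prove. Otherwise let $k\ge4$ be minimal such that a $k$-counterexample $G$ exists; we show $k\ge8$. By \eqref{eq:criterion} it suffices to show $c_v\ge6$ for every vertex $v$, for then $k-1>6$.

By Lemma~\ref{lem:nbhd}, $L=G[N(v)]$ has a $(k-2)$-coloring, with classes $X_1,\dots,X_{k-2}$. Let $\mathcal C$ be the set of $(k-2)$-cliques of $L$. The map $Q\mapsto Q\cup\{v\}$ is a bijection from $\mathcal C$ onto the members of $\mathcal T$ through $v$, so $|\mathcal C|=c_v$. For $u\in N(v)$ let $C_u=\{Q\in\mathcal C:u\in Q\}$; then $|C_u|=c_{uv}\ge2$, and in particular $|\mathcal C|\ge2$. Each $Q\in\mathcal C$ meets each $X_i$ exactly once, so $\mathcal P_i=\{C_u:u\in X_i\}$ is a partition of $\mathcal C$ into parts of size at least $2$. We verify the two hypotheses of Lemma~\ref{lem:partitions}.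

(F1) The functions $\mathbf 1_{C_u}$ are the rows of the incidence matrix of $N(v)$ against $\mathcal C$, so they span $\mathbb R^{\mathcal C}$ if and only if the columns $\mathbf 1_Q\in\mathbb R^{N(v)}$ are linearly independent. Let $\sum_Qa_Q\mathbf 1_Q=0$. Adding all coordinates gives $(k-2)\sum_Qa_Q=0$, so $\sum_Qa_Q\mathbf 1_{Q\cup\{v\}}=0$ in $\mathbb R^V$, and all $a_Q$ vanish by Lemma~\ref{lem:indep}.

(F2) Let $u_i\in X_i$ for $1\le i\le k-2$, and suppose that the sets $C_{u_i}$ pairwise intersect. Then any two of the $u_i$ lie in a common clique and are adjacent, so $\{u_1,\dots,u_{k-2}\}$ belongs to $\mathcal C$ and to every $C_{u_i}$.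

Lemma~\ref{lem:partitions} gives $c_v\ge6$.
\end{proof}

\section{Two wheels on a chain: the idea of the counterexamples}\label{sec:idea}

How can one produce critical graphs with many $(k-1)$-cliques? Joining two noncomplete critical graphs does not help: the chromatic numbers add up to $k$, and the largest clique has at most $k-2$ vertices by Lemma~\ref{lem:basic}(b). So let $J$ be a noncomplete $j$-critical graph, join it to a clique $S$ with $s$ vertices, the \emph{hub}, and put $k=s+j$. A clique of the join has at most $s$ vertices in $S$ and at most $j-1$ in $J$, so the $(k-1)$-cliques are the sets $S\cup Q$ with $Q$ a $(j-1)$-clique of $J$. Consequently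
\begin{itemize}
\item an edge or a vertex of the hub lies in as many $(k-1)$-cliques as $J$ has $(j-1)$-cliques;
\item an edge from $x\in V(J)$ to the hub lies in as many as there are $(j-1)$-cliques through $x$;
\item an edge of $J$ gains nothing.
\end{itemize}
The hub is rich and $J$ stays poor. The idea is to take many copies of $J$, each with its own hub, and to place every edge of every copy \emph{inside the hub of another copy}.

For this the copies must be tied into one critical graph. Let $J$ be the $5$-cycle $b\,a\,a'\,b'\,c$. Take two copies $J_1,J_2$, identify $a'_1$ with $a_2$ to a vertex $z$, delete the edges $zb'_1$ and $zb_2$, and add the \emph{link} $b'_1b_2$ (this is the Haj\'os construction). Join a hub vertex $h_1$ to all of $J_1$ and a hub vertex $h_2$ to all of $J_2$; see Figure~\ref{fig:wheels}. Here $j=3$, $s=1$, $k=4$.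

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,0)--(8,0);
\foreach \x in {0,...,4} \draw (2,1.6)--(\x,0);
\foreach \x in {4,...,8} \draw (6,1.6)--(\x,0);
\draw[dashed] (0,0) to[out=-50,in=-130] (4,0);
\draw[dashed] (4,0) to[out=-50,in=-130] (8,0);
\draw[very thick] (0,0) to[out=-70,in=-110,looseness=0.7] (8,0);
\foreach \x in {0,...,8} \fill (\x,0) circle (2pt);
\fill (2,1.6) circle (2pt) node[above] {$h_1$};
\fill (6,1.6) circle (2pt) node[above] {$h_2$};
\node[left] at (0,0) {$b'_1$};
\node[right] at (8,0) {$b_2$};
\node[below] at (1,0) {$c_1$};
\node[below] at (2,0) {$b_1$};
\node[below] at (3,0) {$a_1$};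
\node[below] at (4,-0.08) {$z$};
\node[below] at (5,0) {$a'_2$};
\node[below] at (6,0) {$b'_2$};
\node[below] at (7,0) {$c_2$};
\end{tikzpicture}
\caption{Two $5$-cycles sharing the vertex $z$, each joined to a hub vertex. The dashed edges are deleted and the thick link edge $b'_1b_2$ is added. In a $3$-coloring both dashed pairs would be monochromatic, which the link forbids.}
\label{fig:wheels}
\end{figure}

The graph is not $3$-colorable. The hub $h_1$ leaves two colors for the path $b'_1c_1b_1a_1z$, so $b'_1$ and $z$ have the same color; the hub $h_2$ leaves two colors for the path $z\,a'_2b'_2c_2b_2$, so $z$ and $b_2$ have the same color; and the link is monochromatic. Deleting an edge $e$ removes the obstruction. We list the colors of the nine vertices $b'_1,c_1,b_1,a_1,z,a'_2,b'_2,c_2,b_2$ in this order, and then those of $h_1,h_2$: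
\[
\begin{array}{ll}
e=c_1b_1: & 2\,1\,1\,2\;1\;2\,1\,2\,1;\ \ 3,\,3\\
e=b'_1b_2: & 1\,2\,1\,2\;1\;2\,1\,2\,1;\ \ 3,\,3\\
e=h_1c_1: & 2\,3\,1\,2\;1\;2\,1\,2\,1;\ \ 3,\,3\\
e=h_1z: & 1\,2\,1\,2\;3\;2\,3\,2\,3;\ \ 3,\,1
\end{array}
\]
In each row $e$ is the only monochromatic edge. The copy that contains $e$ is colored so that its deleted edge is not monochromatic, and a copy that does not contain $e$ keeps its forced pattern. In rows one, three and four the second copy is divided into the same two classes $\{z,b'_2,b_2\}$ and $\{a'_2,c_2\}$, but the colors differ. This suggests how to organize the general proof: first prescribe in each copy a \emph{partition} into color classes, and choose actual colors only at the end.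

The argument against $3$-colorings used only that $h_2$ is adjacent to all of $J_2$. It survives if $h_2$ is replaced by a vertex $u\ne z$ of $J_1$, and then $u$ acquires the four triangles of the second hub. Criticality is what may be lost, and three of the four choices of $u$ lose it. For $u=b'_1$ the deleted edge $b'_1z$ returns, and $J_1$ with $h_1$ is a wheel that already needs four colors. For $u=b_1$ the vertices $h_1,b_1,a_1,z$ form a $4$-clique. For $u=c_1$ the new edge $c_1z$ is superfluous: in a $3$-coloring of the graph without it, $h_1$ forces different colors on $c_1$ and $z$, so that the coloring would be proper for the whole graph. In the last case the second copy asks that $c_1$ and $z$ lie in one class while the first copy must separate them. The partitions are inconsistent because the first copy meets the second copy and its hub in two places.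

The general construction avoids this by using a very long chain and choosing, for each object to be placed in a hub, a copy that is far away in a sense strong enough to exclude all short cycles of such interactions. Once the partitions are consistent, colors can be assigned greedily, provided that most of each hub consists of vertices used nowhere else. Finally, the list above shows that the edges between a copy and its hub are rich only if the \emph{vertices} of $J$ are. So the construction is applied twice: a first round places vertices in hubs and makes every vertex rich, and a second round places edges in hubs and makes every edge rich.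

\section{Seeds and the lifting proposition}\label{sec:seeds}

The input of the construction is a critical graph with two marked edges, along which consecutive copies are linked.

\begin{definition}\label{def:seed}
A \emph{seed} $(J;ab,a'b')$ consists of a $j$-critical graph $J$, $j\ge3$, and two edges $ab$ and $a'b'$ of $J$ with four distinct ends, such that
\begin{enumerate}
\item[(S)] there are $(j-1)$-colorings $\varphi_{\mathrm{in}}$ of $J-ab$ and $\varphi_{\mathrm{out}}$ of $J-a'b'$, each of which gives $a$ and $a'$ different colors.
\end{enumerate}
Put $J^-=J-ab-a'b'$. The seed is \emph{weakly $\lambda$-rich} if $J^-$ has at least $\lambda$ cliques of size $j-1$, and \emph{strongly $\lambda$-rich} if every vertex of $J$ lies in at least $\lambda$ cliques of size $j-1$ of $J^-$.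
\end{definition}

By Lemma~\ref{lem:basic}(d), $ab$ is the only edge of $J$ that is monochromatic under $\varphi_{\mathrm{in}}$, and $a'b'$ is the only one under $\varphi_{\mathrm{out}}$. Cliques are counted in $J^-$ because the marked edges will be deleted. Consecutive copies will share the vertices $a'$ and $a$, so condition (S) stops a color class that enters a copy at $a$ from leaving it at $a'$.

\begin{example}\label{ex:base}
Let $J$ be a cycle of length $2h+1$ with $h\ge2$, and let $b,a,a',b'$ be consecutive vertices. Then $j=3$; condition (S) holds because $J-ab$ and $J-a'b'$ are paths in which $a$ and $a'$ are adjacent; and $J^-$ has $2h-1$ edges. So the seed is weakly $\lambda$-rich for $\lambda\le2h-1$. For the $5$-cycle $b\,a\,a'\,b'\,c$ the color classes of $\varphi_{\mathrm{in}}$ are $\{a,b',b\}$, $\{a',c\}$, and those of $\varphi_{\mathrm{out}}$ are $\{a',b,b'\}$, $\{a,c\}$.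
\end{example}

\begin{proposition}[Lifting]\label{prop:lift}
Let $(J;ab,a'b')$ be a seed with $J$ $j$-critical of order $\nu\ge5$, let $s\ge100\nu^4$ be an integer, and put $k=s+j$.
\begin{enumerate}
\item[(a)] If the seed is weakly $\lambda$-rich, there is a strongly $\lambda$-rich seed whose graph is $k$-critical and has order at least $5$ and at most $3(2+3\nu^2)^{16}(\nu+s)$.
\item[(b)] If the seed is strongly $\lambda$-rich, there is a noncomplete $k$-critical graph in which every edge lies in at least $\lambda$ cliques of size $k-1$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:large} from Proposition~\ref{prop:lift}]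
Choose $h\ge2$ with $2h-1\ge\lambda$, and apply (a) to the seed of Example~\ref{ex:base} with $\nu=2h+1$ and $s=100\nu^4$. This gives a strongly $\lambda$-rich seed whose graph is $j_1$-critical, $j_1=100\nu^4+3$, of some order $\nu_1\ge5$. Every $k\ge j_1+100\nu_1^4$ has the form $j_1+s_1$ with $s_1\ge100\nu_1^4$, so (b) gives a noncomplete $k$-critical graph with the required property, and its order exceeds $k$ by Lemma~\ref{lem:basic}(b).

For $\lambda\le3$ take $h=2$. Then $\nu=5$, $s=62500$, $j_1=62503$ and $2+3\nu^2=77$. From $77^4=35153041<3.516\cdot10^7$ and $3.516^4<153$ we get $77^{16}<1.53\cdot10^{30}$, so $\nu_1\le3\cdot77^{16}\cdot62505<2.9\cdot10^{35}$. Since $2.9^4<71$, we have $100\nu_1^4<7.1\cdot10^{143}$ and $j_1+100\nu_1^4<10^{144}$.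
\end{proof}

The rest of the paper proves Proposition~\ref{prop:lift}. The constants are chosen for convenience.

\section{The construction}\label{sec:construction}

Fix a seed and numbers $j,\nu,s,k$ as in Proposition~\ref{prop:lift}, and put
\[
r=k-1=s+j-1,\qquad \beta=\nu^2,\qquad D=2+3\beta,\qquad N=3D^{16}.
\]
The construction has two modes, the \emph{vertex mode} for part (a) and the \emph{edge mode} for part (b). They differ only in what is placed in the hubs, and they are treated together until Section~\ref{sec:cliques}; richness of the seed is not used before then.

\subsection{The chain}

Take copies $J_1,\dots,J_N$ of $J$, and write $v_l$ for the copy of $v$ in $J_l$. For $1\le l<N$ identify $a'_l$ with $a_{l+1}$, and call the resulting vertex $z_l$. Let $U_l$ be the vertex set of $J_l$. The \emph{deleted edges} are $a_lb_l$ for $l\ge2$ and $a'_lb'_l$ for $l\le N-1$. Let $J_l^*$ be $J_l$ without its deleted edges; it contains the copy $J_l^-$ of $J^-$. The symbol $J_l$ always denotes the full copy of $J$. The \emph{chain} $\mathcal J$ is the union of the graphs $J_l^*$ together with the \emph{links} $f_l=b'_lb_{l+1}$, $1\le l<N$. Its vertices are the \emph{chain vertices}.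

The \emph{levels} of a chain vertex $u$ are the numbers $l$ with $u\in U_l$. Since $a,b,a',b'$ are distinct, $z_l$ has the two levels $l$ and $l+1$, every other chain vertex has one level, and every chain vertex is an end of at most one link. In particular $b_l$ and $b'_l$ have the single level $l$, and $U_l\cap U_{l+1}=\{z_l\}$.

\subsection{Items, servers and the level graph}

The \emph{items} are the objects to be placed in hubs: in the vertex mode the one-element sets $\{u\}$ of chain vertices, in the edge mode the edges of $\mathcal J$, regarded as two-element sets. The \emph{home} $\eta(I)$ of an item $I$ is the smallest level of $u$ if $I=\{u\}$, and it is $l$ if $I$ is an edge of $J_l^*$ or $I=f_l$. In all cases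
\begin{equation}\label{eq:home}
\text{every vertex of $I$ has a level in }\{\eta(I),\eta(I)+1\}.
\end{equation}
Each $l$ is the home of at most $\beta$ items: at most $\nu$ in the vertex mode and at most $\binom\nu2+1$ in the edge mode. A chain vertex lies in at most $2\nu$ items, since its degree in $\mathcal J$ is at most $2(\nu-1)$.

To each item $I$ we assign a \emph{server} $\sigma(I)\in\{1,\dots,N\}$, the index of the hub that will contain it. Two copies will interact when they are consecutive and when one serves an item of the other. We record this in the \emph{level graph} $H$ on $\{1,\dots,N\}$, whose edges are the \emph{path edges} $\{l,l+1\}$ and the \emph{item edges} $\{\eta(I),\sigma(I)\}$. Recall that the girth of a graph is the length of a shortest cycle.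

\begin{lemma}\label{lem:servers}
The servers can be chosen so that
\begin{enumerate}
\item[(H1)] no item edge is a loop or a path edge, and distinct items have distinct item edges;
\item[(H2)] $H$ has no cycle of length at most $16$;
\item[(H3)] every $m$ is the server of at most $2\beta$ items.
\end{enumerate}
\end{lemma}

\begin{proof}
Start with the path and treat the items one at a time. For the item $I$ choose as $\sigma(I)$ a vertex that is at distance at least $16$ from $\eta(I)$ in the current graph and serves fewer than $2\beta$ items so far. The new edge is then neither a loop nor an existing edge, and every cycle through it has length at least $17$. It remains to see that a choice exists. A vertex is always incident with at most $2$ path edges, at most $\beta$ item edges as a home and at most $2\beta$ as a server, so degrees never exceed $D$, and at most $1+D+\dots+D^{15}<D^{16}$ vertices are within distance $15$ of $\eta(I)$. There are at most $\beta N$ items, so at most $N/2$ vertices serve $2\beta$ items already. Since $N-N/2-D^{16}=D^{16}/2>0$, some vertex is available.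
\end{proof}

Fix such servers. The girth will always be used in the following form.

\begin{lemma}[Parity]\label{lem:parity}
Consider a closed walk in $H$ of length at most $16$ that consists of steps along path edges and of steps along the item edges of items $I_1,\dots,I_p$, listed with repetition. Then every item occurs an even number of times in the list.
\end{lemma}

\begin{proof}
A closed walk enters each vertex as often as it leaves it, so the edges traversed an odd number of times form a subgraph with at most $16$ edges in which all degrees are even. If this subgraph had an edge, it would contain a cycle, contrary to (H2). So every edge is traversed an even number of times, and by (H1) the number of traversals of the item edge of $I$ is the number of occurrences of $I$ in the list.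
\end{proof}

Let $R_m$ be the union of the items served by $m$. By (H3), $|R_m|\le4\beta=4\nu^2<s$.

\begin{lemma}\label{lem:disjoint}
$R_m\cap U_m=\emptyset$ for all $m$.
\end{lemma}

\begin{proof}
Let $u\in I\cap U_m$ with $\sigma(I)=m$. Then $m$ is a level of $u$, and so is one of $\eta(I),\eta(I)+1$ by \eqref{eq:home}. Two levels of $u$ differ by at most $1$, so $|m-\eta(I)|\le2$. Path edges from $\eta(I)$ to $m$ followed by the item edge of $I$ form a closed walk of length at most $3$ whose list is $I$ alone, contrary to Lemma~\ref{lem:parity}.
\end{proof}

\subsection{The graph $G$}

For each $m$ let $P_m$ be a set of $s-|R_m|>0$ new vertices, the sets $P_m$ being pairwise disjoint; their elements are the \emph{private} vertices. The $m$-th \emph{hub} is $S_m=R_m\cup P_m$, and the $m$-th \emph{block} is $V_m=U_m\cup S_m$. We have $|S_m|=s$, the union $U_m\cup S_m$ is disjoint by Lemma~\ref{lem:disjoint}, and a vertex of $P_m$ lies in no block other than $V_m$. Let $G$ be obtained from $\mathcal J$ and the private vertices by making, for every $m$, any two vertices of $S_m$ adjacent and every vertex of $S_m$ adjacent to every vertex of $U_m$.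

An edge of $G$ \emph{belongs to block $m$} if it is an edge of $J_m^*$, a \emph{spoke} (between $U_m$ and $S_m$) or a \emph{hub edge} (inside $S_m$). Every edge of $G$ is a link or belongs to some block, and an edge may be of several kinds; in the edge mode every edge of $\mathcal J$ is also a hub edge. The graph $G$ has at most $N(\nu+s)$ vertices. It is connected, because each block induces a connected subgraph and $z_m\in V_m\cap V_{m+1}$. It is not complete, because a vertex of $P_1$ is not adjacent to a vertex of $P_2$.

\begin{lemma}\label{lem:notcol}
$G$ is not $r$-colorable.
\end{lemma}

\begin{proof}
Suppose $c$ is an $r$-coloring of $G$. The clique $S_m$ uses $s$ colors, none of which appears on $U_m$, so at most $r-s=j-1$ colors appear on $U_m$. Since $\chi(J_m)=j$, some edge of $J_m$ is monochromatic, and it is a deleted edge because the edges of $J^*_m$ are edges of $G$.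

We show by induction that $a'_lb'_l$ is monochromatic for $1\le l\le N-1$, and at the same time that $a_{l+1}b_{l+1}$ is not. For $l=1$, $a'_1b'_1$ is the only deleted edge of $J_1$. If $a'_lb'_l$ is monochromatic, the link $f_l$ gives $c(b_{l+1})\ne c(b'_l)=c(z_l)=c(a_{l+1})$. If $l+1\le N-1$, the monochromatic deleted edge of $J_{l+1}$ must therefore be $a'_{l+1}b'_{l+1}$. For $l=N-1$ we find that the only deleted edge $a_Nb_N$ of $J_N$ is not monochromatic, a contradiction.
\end{proof}

\section{Coloring $G-e$}\label{sec:coloring}

Fix an edge $e$ of $G$. We construct an $r$-coloring of $G-e$ in three steps: we prescribe a partition $\Pi_m$ of each block; we show that the equivalence relation generated by these partitions induces exactly $\Pi_m$ on each block; and we color the equivalence classes.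

\subsection{The local partitions}

The \emph{in-pattern} and the \emph{out-pattern} on $U_m$ are the partitions into the color classes of $\varphi_{\mathrm{in}}$ and $\varphi_{\mathrm{out}}$. The proof of Lemma~\ref{lem:notcol} passes a monochromatic deleted edge from left to right and could as well pass one from right to left. Accordingly we use out-patterns to the left of $e$ and in-patterns to the right of $e$, and let the missing edge absorb the conflict. Exactly one of the following cases holds; in Cases C and D fix any block $q$ as described.

\begin{description}
\item[Case A: $e$ is an edge of $J_q^*$.] On $U_q$ take the color classes of a $(j-1)$-coloring of $J_q-e$; then $e$ is the only edge of $J_q$ inside a class. On $U_m$ take the out-pattern for $m<q$ and the in-pattern for $m>q$.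
\item[Case B: $e=f_q$.] On $U_m$ take the out-pattern for $m\le q$ and the in-pattern for $m>q$.
\end{description}
In Cases A and B the vertices of $S_m$ are one-element classes of $\Pi_m$, except that in the edge mode the two ends of $e$ form one class of $\Pi_m$ for $m=\sigma(e)$.
\begin{description}
\item[Case C: $e$ is not an edge of $\mathcal J$, and $e=xy$ is a spoke with $x\in U_q$, $y\in S_q$.] The classes of $\Pi_q$ are $\{x,y\}$, the color classes of a $(j-1)$-coloring of $J_q-x$, and the one-element subsets of $S_q\setminus\{y\}$.
\item[Case D: none of the above, and $e=xy$ is a hub edge with $x,y\in S_q$.] The classes of $\Pi_q$ are $\{x,y\}$, the color classes of a $j$-coloring of $J_q$, and the one-element subsets of $S_q\setminus\{x,y\}$.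
\end{description}
In Cases C and D, for $m\ne q$ take on $U_m$ the out-pattern if $m<q$ and the in-pattern if $m>q$, and let the vertices of $S_m$ be one-element classes. We say that $\Pi_m$ \emph{separates} two vertices of $V_m$ if they lie in different classes.

\begin{lemma}\label{lem:patterns}
\begin{enumerate}
\item[(i)] Each $\Pi_m$ has at most $r$ classes.
\item[(ii)] $\Pi_m$ separates the ends of every edge other than $e$ that belongs to block $m$.
\item[(iii)] For every link $f_l\ne e$, exactly one of the following holds: $b'_l$ lies in the class of $z_l$ in $\Pi_l$; $b_{l+1}$ lies in the class of $z_l$ in $\Pi_{l+1}$.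
\item[(iv)] $\Pi_m$ separates $a_m$ and $a'_m$ for all $m\ne q$, and in Case B for all $m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The number of classes is at most $(j-1)+s=r$, except for $\Pi_q$ in Cases C and D, where it is at most $1+(j-1)+(s-1)=r$ and $1+j+(s-2)=r$.

(ii) Consider first an edge of $J_m^*$. If $U_m$ has the out-pattern, then $m<N$, so the only edge $a'_mb'_m$ of $J_m$ inside a class is deleted; if it has the in-pattern, then $m>1$ and $a_mb_m$ is deleted. Otherwise $m=q$, and no edge of $J_q$ other than $e$ lies inside a class of $\Pi_q$. As for spokes and hub edges, a class that contains a vertex of $S_m$ has one element or consists of the ends of $e$.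

(iii) Let $l<q$. Then $U_l$ has the out-pattern, so $b'_l$ lies in the class of $a'_l=z_l$. We check that $\Pi_{l+1}$ separates $a_{l+1}=z_l$ and $b_{l+1}$. This holds if $U_{l+1}$ has the out-pattern, since $ab$ is an edge of $J-a'b'$. Otherwise $l+1=q$ in Case A, C or D; no edge of $J_q$ other than $e$ lies inside a class of $\Pi_q$, and $e\ne a_qb_q$, in Case A because $q\ge2$ and $a_qb_q$ is deleted, in Cases C and D because $y\notin U_q$.

Let $l\ge q$, and $l>q$ in Case B. Then $U_{l+1}$ has the in-pattern, so $b_{l+1}$ lies in the class of $a_{l+1}=z_l$. If $U_l$ has the in-pattern, $\Pi_l$ separates $a'_l=z_l$ and $b'_l$, since $a'b'$ is an edge of $J-ab$. Otherwise $l=q\le N-1$ in Case A, C or D, and $e\ne a'_qb'_q$, in Case A because this edge is deleted, in Cases C and D because $y\notin U_q$; so again $\Pi_q$ separates $a'_q$ and $b'_q$.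

(iv) This is condition (S), since these $U_m$ carry an in- or out-pattern.
\end{proof}

Part (iii) has the following consequence, which we use twice.
\begin{equation}\label{eq:link}
\begin{array}{l}
\text{If an equivalence relation on $V(G)$ agrees with $\Pi_l$ on $U_l$ and with $\Pi_{l+1}$ on $U_{l+1}$,}\\
\text{and $f_l\ne e$, then the ends of $f_l$ are not equivalent.}
\end{array}
\end{equation}
Indeed, exactly one of the two ends is equivalent to $z_l$.

\subsection{Classes along the chain}

A coloring that is constant on the classes of every $\Pi_m$ is constant on the classes of the equivalence relation that they generate, and blocks overlap. The danger is that two vertices of $V_m$ separated by $\Pi_m$ become equivalent through other blocks. We first glue along the chain only. Let $\sim$ be the equivalence relation on $V(G)$ generated by the restrictions $\Pi_m|_{U_m}$, $1\le m\le N$. Each private vertex is a $\sim$-class by itself, and the other classes consist of chain vertices.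

\begin{lemma}\label{lem:short}
\begin{enumerate}
\item[(i)] On each $U_m$ the relation $\sim$ agrees with $\Pi_m$.
\item[(ii)] Every $\sim$-class of chain vertices is contained in the union of at most three consecutive sets $U_l$, and of at most two in Case B; it has at most $3\nu$ vertices.
\item[(iii)] If $u\sim w$ are chain vertices, $l$ is a level of $u$ and $l'$ is a level of $w$, then $|l-l'|\le4$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Gamma$ be the graph whose nodes are the pairs $(l,K)$ with $K$ a class of $\Pi_l|_{U_l}$, and which has one edge for each $l<N$, joining the node of level $l$ whose class contains $z_l$ to the node of level $l+1$ whose class contains $z_l$. The $z_l$ are the only vertices in more than one $U_m$, so the $\sim$-classes of chain vertices are the unions of the classes $K$ over the components of $\Gamma$, and the nodes whose classes contain a given vertex lie in one component. Each step of a path in $\Gamma$ changes the level by one, and a path cannot reverse its direction, since it would have to use the only edge between two consecutive levels twice. So levels are strictly monotone along paths, and a component has at most one node on each level. This proves (i).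

It also follows that the levels of a component form an interval, and that for each interior point $p$ of this interval the node of level $p$ contains both $z_{p-1}=a_p$ and $z_p=a'_p$. By Lemma~\ref{lem:patterns}(iv), the only possible interior point is $q$, and there is none in Case B. This proves (ii). For (iii), $u$ and $w$ have levels that differ by at most $2$, by (ii), and two levels of one vertex differ by at most $1$.
\end{proof}

This is the only place where condition (S) is used. Without it a class could contain $z_1,z_2,z_3,\dots$ and extend over arbitrarily many levels, and no bound on the girth of $H$ would keep it from meeting both $U_m$ and $R_m$.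

To translate $\sim$ into walks in $H$, fix for every $m$ and every $v\in R_m$ an item $I(v,m)$ that contains $v$ and is served by $m$. For a chain vertex $v\in V_m$ define the \emph{anchor}
\[
\alpha(v,m)=\begin{cases}m&\text{if }v\in U_m,\\ \eta(I(v,m))&\text{if }v\in R_m,\end{cases}
\]
and the \emph{tether} of $v$ at $m$, a walk in $H$ between $m$ and $\alpha(v,m)$ that has no edge if $v\in U_m$ and is the item edge of $I(v,m)$ if $v\in R_m$. By \eqref{eq:home}, $v$ has a level in $\{\alpha(v,m),\alpha(v,m)+1\}$. Together with Lemma~\ref{lem:short}(iii) this gives:
\begin{equation}\label{eq:anchor}
\text{if $u\in V_m$ and $w\in V_{m'}$ are chain vertices with $u\sim w$, then } |\alpha(u,m)-\alpha(w,m')|\le5 .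
\end{equation}

\begin{lemma}\label{lem:block}
Let $u\ne w$ be vertices of $V_m$ with $u\sim w$. Then either $u,w\in U_m$ and they lie in one class of $\Pi_m$; or Case A or B holds, $e$ is an item served by $m$, and $u,w$ are its ends.
\end{lemma}

\begin{proof}
Both vertices are chain vertices. Walk from $m$ along the tether of $u$, then along at most $5$ path edges to $\alpha(w,m)$, which is possible by \eqref{eq:anchor}, and back to $m$ along the tether of $w$. This closed walk has length at most $7$, so by Lemma~\ref{lem:parity} its list of items is empty or consists of one item twice. If it is empty, then $u,w\in U_m$, and Lemma~\ref{lem:short}(i) applies. Otherwise $I(u,m)=I(w,m)=I$ contains $u$ and $w$, so we are in the edge mode and $I=uw$ is an edge of $\mathcal J$ served by $m$. Suppose $I\ne e$. If $I$ is an edge of $J_l^*$, then $\Pi_l$ separates $u$ and $w$ by Lemma~\ref{lem:patterns}(ii), so $u\not\sim w$ by Lemma~\ref{lem:short}(i). If $I$ is a link, then $u\not\sim w$ by \eqref{eq:link} and Lemma~\ref{lem:short}(i). Both conclusions are false, so $I=e$; in particular $e$ is an edge of $\mathcal J$, which is Case A or B.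
\end{proof}

\subsection{Consistency of the partitions}

Let $\approx$ be the equivalence relation on $V(G)$ generated by all $\Pi_m$. It is generated by $\sim$ and at most one further pair, the ends of $e$. In Case A the ends of $e$ lie in one class of $\Pi_q|_{U_q}$, and in Case B we have $b'_q\sim z_q\sim b_{q+1}$ by the out-pattern on $U_q$ and the in-pattern on $U_{q+1}$. So $\approx$ equals $\sim$ in Cases A and B. In Cases C and D it arises from $\sim$ by merging the $\sim$-classes of $x$ and $y$.

\begin{lemma}\label{lem:consistent}
On each block $V_m$ the relation $\approx$ agrees with $\Pi_m$. The ends of a link $f_l\ne e$ are not $\approx$-equivalent.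
\end{lemma}

\begin{proof}
The second statement follows from the first by \eqref{eq:link}. For the first, vertices in one class of $\Pi_m$ are $\approx$-equivalent by definition. Conversely, let $u\ne w$ be vertices of $V_m$ with $u\approx w$. If $u\sim w$, both alternatives of Lemma~\ref{lem:block} put $u$ and $w$ in one class of $\Pi_m$. So let $u\not\sim w$. Then Case C or D holds and, after renaming, $u\sim x$ and $w\sim y$. We show that $m=q$, $u=x$ and $w=y$; since $\{x,y\}$ is a class of $\Pi_q$, this completes the proof.

\emph{We have $m=q$.} If $y$ is private, then $w=y\in P_q\cap V_m$, so $m=q$; if $x$ is private, then $u=x\in P_q\cap V_m$, so $m=q$. Let $x$ and $y$ be chain vertices; then so are $u$ and $w$, and $y\in R_q$. Consider the closed walk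
\[
q\to\alpha(x,q)\to\alpha(u,m)\to m\to\alpha(w,m)\to\alpha(y,q)\to q ,
\]
in which the second and the fifth arrow stand for at most $5$ path edges each, by \eqref{eq:anchor}, and the other arrows are tethers. Its length is at most $14$. Its list of items contains $I(y,q)$ and those of $I(x,q)$, $I(u,m)$, $I(w,m)$ that are defined. Suppose $m\ne q$. The items $I(u,m)$ and $I(w,m)$ have server $m$ and differ from $I(y,q)$, so Lemma~\ref{lem:parity} forces $x\in R_q$ and $I(x,q)=I(y,q)$. This item contains $x$ and $y$, so $e=xy$ is an edge of $\mathcal J$, which is excluded in Cases C and D.

\emph{We have $u=x$ and $w=y$.} By Lemma~\ref{lem:block}, two distinct $\sim$-equivalent vertices of $V_q$ lie in $U_q$ and in one class of $\Pi_q$. The class of $x$ and of $y$ in $\Pi_q$ is $\{x,y\}$, and $y\notin U_q$. So $x$ and $y$ are $\sim$-equivalent to no other vertex of $V_q$.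
\end{proof}

\subsection{Assigning colors}

It remains to give colors to the $\approx$-classes so that the classes meeting a block receive different colors. A block may meet as many as $r$ classes, so there is no slack in a block as a whole. The slack comes from the order of coloring: the classes that meet several blocks are few in each block compared with $s$, and the many remaining classes meet one block only.

\begin{proposition}\label{prop:color}
Let $e$ be an edge of $G$, and let $u_0,w_0$ be chain vertices with $u_0\not\approx w_0$. Then $G-e$ has an $r$-coloring in which $u_0$ and $w_0$ have different colors. In particular, $G$ is $k$-critical.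
\end{proposition}

\begin{proof}
Two distinct $\approx$-classes \emph{conflict} if both meet a common block, or contain the two ends of a link other than $e$, or contain $u_0$ and $w_0$. Suppose the classes are colored with $r$ colors so that conflicting classes differ, and give each vertex the color of its class. An edge other than $e$ belongs to a block or is a link, so its ends lie in distinct classes by Lemmas~\ref{lem:patterns}(ii) and~\ref{lem:consistent}, and these classes conflict. So we obtain an $r$-coloring of $G-e$ as required.

Call a class \emph{private} if it contains no chain vertex. We first color the nonprivate classes greedily, in any order; this succeeds if each of them conflicts with fewer than $r$ other nonprivate classes. Let $K$ be a nonprivate class. It is the union of at most two $\sim$-classes, so it has at most $6\nu$ chain vertices. If $K$ contains a private vertex, this vertex is an end of $e$ lying in $P_q$, and the other end of $e$ is a chain vertex in $K\cap V_q$. Hence every nonprivate class that meets a block meets it in a chain vertex. A chain vertex has at most two levels and lies in at most $2\nu$ items, so it lies in at most $2\nu+2$ blocks; and a block contains at most $\nu+4\nu^2$ chain vertices. Each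 chain vertex is an end of at most one link. So the number of nonprivate classes in conflict with $K$ is at most
\[
6\nu(2\nu+2)(\nu+4\nu^2)+6\nu+1=48\nu^4+60\nu^3+12\nu^2+6\nu+1 .
\]
For $\nu\ge5$ we have $60\nu^3\le12\nu^4$, $12\nu^2\le\nu^4$ and $6\nu+1\le\nu^4$, so this number is at most $62\nu^4<100\nu^4\le s\le r$.

Then we color the private classes, in any order. A private class is a single vertex of some $P_m$ or, in Case D, the pair $\{x,y\}\subseteq P_q$; so it meets one block $V_m$ only and conflicts only with classes that meet $V_m$. By Lemmas~\ref{lem:consistent} and~\ref{lem:patterns}(i) at most $r$ classes meet $V_m$, so at most $r-1$ colors are forbidden.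

For the last statement, the same argument without the pair $u_0,w_0$ shows that $\chi(G-e)\le r$ for every edge $e$. Hence $\chi(G)\le r+1$, and $\chi(G)=r+1=k$ by Lemma~\ref{lem:notcol}. Since $G$ is connected, it is $k$-critical.
\end{proof}

\section{Counting cliques: proof of the lifting proposition}\label{sec:cliques}

If $Q$ is a $(j-1)$-clique of $J_m^-$, then $S_m\cup Q$ is a clique of $G$ with $s+j-1=k-1$ vertices, contained in $V_m$. We call it a \emph{block clique of $m$}. Distinct $Q$ give distinct block cliques, since $S_m\cap U_m=\emptyset$.

\begin{proof}[Proof of Proposition~\ref{prop:lift}(b)]
Use the edge mode. The graph $G$ is noncomplete, and it is $k$-critical by Proposition~\ref{prop:color}. Since the seed is strongly $\lambda$-rich, every $x\in U_m$ lies in at least $\lambda$ block cliques of $m$, and each of them contains $S_m$. So every spoke and every hub edge of block $m$ lies in at least $\lambda$ block cliques. Every other edge of $G$ would be an edge of $\mathcal J$; but an edge $I$ of $\mathcal J$ is an item, so $I\subseteq R_{\sigma(I)}$, and $I$ is a hub edge of block $\sigma(I)$.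
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lift}(a)]
Use the vertex mode. The graph $G$ is $k$-critical, its order is at most $N(\nu+s)=3(2+3\nu^2)^{16}(\nu+s)$ and at least $k>5$. As marked edges we take two links that are far apart, because links will turn out to lie in no block clique and Case B has the shortest classes. Put
\[
A=b'_1,\quad B=b_2,\quad A'=b'_4,\quad B'=b_5 ,
\]
so that $AB=f_1$ and $A'B'=f_4$. These vertices have the single levels $1,2,4,5$ and are distinct.

\emph{Condition (S).} Let $e$ be $f_1$ or $f_4$. Then Case B holds, $\approx$ equals $\sim$, and by Lemma~\ref{lem:short}(ii) a class of chain vertices lies in $U_l\cup U_{l+1}$ for some $l$. As $A$ has only the level $1$ and $A'$ only the level $4$, we have $A\not\approx A'$. Proposition~\ref{prop:color} gives $(k-1)$-colorings of $G-AB$ and of $G-A'B'$ in which $A$ and $A'$ have different colors. So $(G;AB,A'B')$ is a seed.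

\emph{No block contains both ends of a link.} The ends $b'_l$ and $b_{l+1}$ of $f_l$ have the single levels $l$ and $l+1$, which are the homes of the items $\{b'_l\}$ and $\{b_{l+1}\}$, and each end lies in no other item. The ends are not both in $U_m$. If one end is in $U_m$ and the other in $R_m$, then $m$ is the level of the first end, and the item edge of the second end is the path edge $\{l,l+1\}$, contrary to (H1). If both ends are in $R_m$, then the item edges $\{l,m\}$ and $\{l+1,m\}$ and the path edge $\{l,l+1\}$ form a closed walk of length $3$ whose list consists of two distinct items, contrary to Lemma~\ref{lem:parity}.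

\emph{Strong richness.} By the previous paragraph every block clique is a clique of $G-AB-A'B'$. Every vertex of $G$ lies in some hub $S_m$: a private vertex by definition, and a chain vertex $u$ because $\{u\}$ is an item. Since the given seed is weakly $\lambda$-rich, there are at least $\lambda$ block cliques of $m$, and all contain $S_m$. So every vertex of $G$ lies in at least $\lambda$ cliques of size $k-1$ of $G-AB-A'B'$.
\end{proof}

This completes the proof of Proposition~\ref{prop:lift}, and with it the proof of Theorem~\ref{thm:large}.

\begin{thebibliography}{1}

\bibitem{cks}
\emph{Complete $(k-1)$-subgraphs of $k$-critical graphs},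
\texttt{https://combinatorialpress.com/\allowbreak article/\allowbreak jcmcc/\allowbreak Volume\%2018/\allowbreak vol-18-paper\%2018.pdf}

\end{thebibliography}
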